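# Recovering a convex domain from the zeros of its Fourier transform

Throughout, $n\ge 2$ is a fixed integer, and
$$\langle x,\zeta\rangle=\sum_{k=1}^n x_k\zeta_k\qquad(\zeta\in\mathbb C^n)$$
is the bilinear pairing, with no complex conjugation.

## 1. Zeros with multiplicities determine the set

For a bounded measurable set $\Omega\subset\mathbb R^n$ put
$$\tilde\chi_\Omega(\zeta)=\int_\Omega e^{-i\langle x,\zeta\rangle}\,dx ,\qquad \zeta\in\mathbb C^n .$$
This is the Fourier transform of the characteristic function of $\Omega$, with the frequency allowed to be complex. Differentiation under the integral shows that it is entire. If $\Omega$ lies in the ball of radius $R$ about $0$, then $|e^{-i\langle x,\zeta\rangle}|=e^{\langle x,\operatorname{Im}\zeta\rangle}\le e^{R|\zeta|}$, so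
$$|\tilde\chi_\Omega(\zeta)|\le|\Omega|\,e^{R|\zeta|},\qquad \tilde\chi_\Omega(0)=|\Omega|. \tag{1}$$
All our sets have positive measure, so $\tilde\chi_\Omega(0)>0$.

We start with an easy problem: suppose we know the zeros of $\tilde\chi_\Omega$ *with their multiplicities*. Do they determine $\Omega$? A translation $\Omega\mapsto\Omega+a$ multiplies $\tilde\chi_\Omega$ by the zero-free factor $e^{-i\langle a,\zeta\rangle}$, so at best we recover $\Omega$ up to translation. To make "multiplicity" precise, we recall some standard facts.

An analytic set in $\mathbb C^n$ is a closed set that is locally the common zero set of finitely many holomorphic functions. It is irreducible if it is not the union of two proper analytic subsets. Every analytic set is the locally finite union of its irreducible components. We use the following textbook facts.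

- The zero set of a holomorphic function $h\not\equiv0$ on a connected complex manifold of dimension $d$ is empty or of pure dimension $d-1$.
- The singular points of an analytic set $Z$ form a nowhere dense analytic subset $\operatorname{Sing}Z$ of smaller dimension. It contains every point lying on two components of $Z$. The regular part of an irreducible analytic set is connected.
- A proper analytic subset of an irreducible analytic set is nowhere dense in it and has smaller dimension.
- A function holomorphic on $\mathbb C^n$ outside an analytic set of codimension $\ge2$ extends holomorphically to $\mathbb C^n$.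
- A zero-free entire function on $\mathbb C^n$ is $e^G$ with $G$ entire.

**Definition (order, divisor).** Let $V\subset\mathbb C^n$ be an irreducible hypersurface, $p$ a regular point of $V$, and $u$ holomorphic near $p$ with $du\ne0$ and $V=\{u=0\}$ near $p$. An entire $h\not\equiv0$ can be written near $p$ as $h=u^kv$ with $k\ge 0$ maximal, that is, with $v\not\equiv0$ on $\{u=0\}$. The number $k$ is locally constant in $p$. Since the regular part of $V$ is connected, $k$ does not depend on $p$; it is called $\operatorname{ord}_Vh$. We have $\operatorname{ord}_Vh\ge1$ exactly when $V\subset\{h=0\}$. The divisor of $h$ is the assignment $V\mapsto\operatorname{ord}_Vh$.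

For example, $h=\zeta_1^2(\zeta_1-\zeta_2)$ has order $2$ along $\{\zeta_1=0\}$, order $1$ along $\{\zeta_1=\zeta_2\}$, and order $0$ along every other irreducible hypersurface. The *set* $\{h=0\}$ is the same for $\zeta_1(\zeta_1-\zeta_2)$; only the divisor sees the square.

Two lemmas carry the easy case, and both return later.

**Lemma 1.** (a) Let $f,g$ be entire on $\mathbb C$, of order $\le1$, nonzero at $0$, with the same zeros with multiplicities. Then $f=e^{c_0+cz}g$ with constants $c_0,c$.

(b) Let $F_1,F_2$ be entire on $\mathbb C^n$ with $F_j(0)\neq0$ and $|F_j(\zeta)|\le C(1+|\zeta|)^Ce^{R|\zeta|}$. If $F_1=F_2e^G$ with $G$ entire, then $G(\zeta)=c_0-i\langle b,\zeta\rangle$ for some $c_0\in\mathbb C$, $b\in\mathbb C^n$.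

**Proof.** (a) By Hadamard's theorem, $f$ and $g$ are each $e^{\text{polynomial of degree}\le1}$ times the same canonical product $\prod(1-z/z_k)e^{z/z_k}$.

(b) Fix $\zeta$. The functions $z\mapsto F_j(z\zeta)$ have order $\le1$, are nonzero at $0$, and have the same zeros with multiplicities. By (a), $e^{G(z\zeta)}=e^{c_0+cz}$. So $G(z\zeta)-c_0-cz$ is continuous in $z$ with values in $2\pi i\mathbb Z$, hence constant, and $G(z\zeta)$ is a polynomial of degree $\le 1$ in $z$. If $G=\sum_kG_k$ is the expansion of $G$ into homogeneous polynomials, then $G(z\zeta)=\sum_kG_k(\zeta)z^k$. So $G_k(\zeta)=0$ for $k\ge2$. As $\zeta$ was arbitrary, $G=G_0+G_1$, and we write the linear form $G_1$ as $-i\langle b,\cdot\rangle$. $\square$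

**Lemma 2.** Let $f_1,f_2\not\equiv0$ be entire on $\mathbb C^n$ and $Z=\{f_1f_2=0\}$.

(a) Let $p$ be a regular point of $Z$, let $V$ be the component of $Z$ through $p$, and let $u$ be holomorphic near $p$ with $du\ne0$ and $Z=V=\{u=0\}$ near $p$. Then $f_j=u^{k_j}v_j$ near $p$, where $k_j=\operatorname{ord}_Vf_j$ and $v_j$ is zero-free.

(b) If $f_1$ and $f_2$ have the same divisor, then $f_1=f_2e^G$ with $G$ entire.

**Proof.** (a) Work in a small polydisc around $p$ in coordinates of which $u$ is one, so that $\{u=0\}$ is a connected manifold of dimension $n-1$. Write $f_j=u^{k_j}v_j$ with $k_j=\operatorname{ord}_Vf_j$, so $v_j\not\equiv0$ on $\{u=0\}$. The zero set of $v_j$ lies in $\{f_j=0\}\subset Z=\{u=0\}$. It is a proper analytic subset of $\{u=0\}$, so its dimension is less than $n-1$. But the zero set of a holomorphic function is empty or of pure dimension $n-1$. So it is empty.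

(b) Outside $Z$ the quotient $f_1/f_2$ is holomorphic and zero-free. Near a regular point $p$ of $Z$, part (a) with $k_1=k_2$ gives $f_1/f_2=v_1/v_2$, again holomorphic and zero-free. What remains is $\operatorname{Sing}Z$, which has codimension $\ge2$ in $\mathbb C^n$. So $f_1/f_2$ and $f_2/f_1$ both extend holomorphically to $\mathbb C^n$, and the product of the extensions is $1$ by continuity. A zero-free entire function is an exponential. $\square$

**Proposition 3.** If $\Omega_1,\Omega_2$ are bounded measurable sets of positive measure and $\tilde\chi_{\Omega_1},\tilde\chi_{\Omega_2}$ have the same divisor (zeros with multiplicities), then $\Omega_2=\Omega_1+a$ up to a null set, for some $a\in\mathbb R^n$.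

**Proof.** Put $f_j=\tilde\chi_{\Omega_j}$. By Lemma 2(b), $f_1=f_2e^G$. By (1) and Lemma 1(b), $G$ is affine, so
$$f_1(\zeta)=K e^{-i\langle b,\zeta\rangle}f_2(\zeta),\qquad K=\frac{f_1(0)}{f_2(0)}>0,\quad b\in\mathbb C^n .$$
We show that $b$ is real. For $\xi\in\mathbb R^n$ we have $f_j(-\xi)=\overline{f_j(\xi)}$. Hence $f_1(-\xi)$ equals both $Ke^{i\langle b,\xi\rangle}f_2(-\xi)$ and $\overline{Ke^{-i\langle b,\xi\rangle}f_2(\xi)}=Ke^{i\langle\bar b,\xi\rangle}f_2(-\xi)$. Near $\xi=0$ the factor $f_2(-\xi)$ is nonzero, so $e^{i\langle b-\bar b,\xi\rangle}=1$ there, and $b=\bar b$.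

Now $e^{-i\langle b,\xi\rangle}f_2(\xi)$ is the Fourier transform of $\chi_{\Omega_2+b}$. By injectivity of the Fourier transform, $\chi_{\Omega_1}=K\chi_{\Omega_2+b}$ almost everywhere. Both characteristic functions take only the values $0,1$ and neither vanishes almost everywhere, so $K=1$ and $\Omega_1=\Omega_2+b$ up to a null set. Take $a=-b$. $\square$

## 2. Forgetting the multiplicities

What changes if we are given only the *set* of zeros? Define the null variety
$$\mathcal N(\Omega)=\{\zeta\in\mathbb C^n:\tilde\chi_\Omega(\zeta)=0\},$$
an analytic set. It satisfies $\mathcal N(\Omega+a)=\mathcal N(\Omega)$. The loss of information is the one in the example above: $\zeta_1^2(\zeta_1-\zeta_2)$ and $\zeta_1(\zeta_1-\zeta_2)$ have the same zero set, and Lemma 2(b) fails for them. So Proposition 3 does not apply, and something about $\Omega$ must make up for the loss. The class of sets is now smaller.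

**Definition (strictly convex domain).** A strictly convex domain in $\mathbb R^n$ is a bounded open convex set with $C^\infty$ boundary whose second fundamental form is positive definite at every boundary point.

The problem is Problem (B.2) of "Asymptotic behaviour of the null variety for a convex" (https://www.ms.u-tokyo.ac.jp/~toshi/texpdf/tk8-nullvar-1989.pdf): is $\Omega\mapsto\mathcal N(\Omega)$, from strictly convex domains in $\mathbb R^n$ to analytic sets in $\mathbb C^n$, one to one up to parallel displacements? The answer is yes for every $n\ge2$.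

**Theorem 4.** Let $\Omega_1,\Omega_2\subset\mathbb R^n$, $n\ge2$, be strictly convex domains with $\mathcal N(\Omega_1)=\mathcal N(\Omega_2)$. Then $\Omega_2=\Omega_1+a$ for some $a\in\mathbb R^n$.

A strengthening that uses fewer directions and less curvature is Theorem 9 in Section 7.

**Ellipsoids in $\mathbb R^3$, by hand.** For the unit ball $\mathbb B\subset\mathbb R^3$ and a unit vector $\omega$, the slice $\{\langle x,\omega\rangle=p\}$ of $\mathbb B$ has area $\pi(1-p^2)$, so
$$\tilde\chi_{\mathbb B}(z\omega)=\int_{-1}^1\pi(1-p^2)e^{-izp}dp=\frac{4\pi}{z}\int_0^1p\sin(zp)\,dp=\frac{4\pi(\sin z-z\cos z)}{z^3}.$$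
Let $s(z)=\sin z-z\cos z$. Since $s'(z)=z\sin z$, a multiple zero $z\ne0$ of $s$ would have $\sin z=0$ and then $z\cos z=0$, which is impossible. So all zeros of $\tilde\chi_{\mathbb B}(z\omega)$ are simple. Moreover $s(0)=0$ and $s'>0$ on $(0,\pi)$, so $s>0$ on $(0,\pi]$, while $s(3\pi/2)=-1$. So the least positive zero $\lambda_1$ of $s$ lies in $(\pi,3\pi/2)$.

Let $\Omega=L\mathbb B$ with $L$ linear and invertible. The substitution $x=Lx'$ gives $\tilde\chi_\Omega(\zeta)=|\det L|\,\tilde\chi_{\mathbb B}(L^T\zeta)$. For real $t>0$ we have $L^T(t\omega)=t|L^T\omega|\,\omega'$ with $|\omega'|=1$. So the least $t>0$ with $t\omega\in\mathcal N(\Omega)$ is $\lambda_1/|L^T\omega|$. The number $|L^T\omega|=\sup_{x\in\Omega}\langle x,\omega\rangle$ is the value at $\omega$ of the support function of $\Omega$. For ellipsoids centered at $0$, the null variety therefore displays the support function, which determines the ellipsoid.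

**A warning.** For the square $(-\frac12,\frac12)^2\subset\mathbb R^2$ we have $\tilde\chi(\zeta)=\prod_{k=1}^2\frac{2\sin(\zeta_k/2)}{\zeta_k}$. On the complex line through $\omega=(1,1)/\sqrt2$ this is $\bigl(2\sqrt2\,\sin(z/2\sqrt2)/z\bigr)^2$, and *every* zero, $z=2\sqrt2\,\pi k$ with $k\ne0$, is double. The square is not a strictly convex domain. The example shows that simplicity of the zeros along a real direction, visible for the ball, is a feature of smoothness and curvature and has to be proved from them.

## 3. One line at a time, and a term that need not be linear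

Let $f_j=\tilde\chi_{\Omega_j}$ with $\Omega_1,\Omega_2$ strictly convex and $\mathcal N(\Omega_1)=\mathcal N(\Omega_2)$. The natural place to look is a complexified real line $\mathbb C\omega$, $\omega\in S^{n-1}$: there $f_j(z\omega)$ is a function of one variable, the Fourier transform of the slice volume of $\Omega_j$. Section 6 will prove the following.

> **Preview of Proposition 6.** For a strictly convex domain and every $\omega\in S^{n-1}$, all but finitely many zeros of $z\mapsto\tilde\chi_\Omega(z\omega)$ are simple.

Grant this for now. Then on each line the zeros of $f_1(z\omega)$ and $f_2(z\omega)$, counted with multiplicities, agree up to finitely many points.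

**First attempt: show that the divisors agree and quote Proposition 3.** Let $V$ be a component of the common null variety with $\operatorname{ord}_Vf_1\ne\operatorname{ord}_Vf_2$. Both orders are $\ge1$, so one of them, say $k=\operatorname{ord}_Vf_1$, is $\ge2$. All partial derivatives of $f_1$ of order $<k$ vanish at regular points of $V$, hence on $V$ by continuity. So every point of $V\cap\mathbb C\omega$ is a multiple zero of $f_1(z\omega)$, and by the preview $V\cap\mathbb C\omega$ is finite for every real $\omega$. We would like a contradiction, and there is none. If $g$ is a polynomial with $g(0)\ne0$, then $g(z\omega)$ is a polynomial in $z$, nonzero at $z=0$, so $\{g=0\}$ meets each line in at most $\deg g$ points. Line by line, we cannot exclude a component $\{g=0\}$ along which the two orders differ.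

**Second attempt: compare growth.** Perhaps we need not compare divisors at all. For a bounded measurable set $\Omega$ of positive measure put
$$h_\Omega(\omega)=\operatorname*{ess\,sup}_{x\in\Omega}\langle x,\omega\rangle,\qquad\omega\in S^{n-1}.$$
For open $\Omega$ this is the usual support function $\sup_{x\in\Omega}\langle x,\omega\rangle$. For $y>0$,
$$\tilde\chi_\Omega(iy\omega)=\int_\Omega e^{y\langle x,\omega\rangle}dx>0 .$$
This is at most $|\Omega|e^{yh_\Omega(\omega)}$. For every $\varepsilon>0$ it is at least $c_\varepsilon e^{y(h_\Omega(\omega)-\varepsilon)}$ with $c_\varepsilon=|\{x\in\Omega:\langle x,\omega\rangle>h_\Omega(\omega)-\varepsilon\}|>0$. Hence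
$$\lim_{y\to+\infty}\frac1y\log\tilde\chi_\Omega(iy\omega)=h_\Omega(\omega). \tag{2}$$
A compact convex set is determined by its support function, and translating it by $a$ adds $\langle a,\omega\rangle$. So the target is: *$h_{\Omega_1}-h_{\Omega_2}$ is the restriction of a linear form.*

Let $\Phi=f_1/f_2$, which is meromorphic on $\mathbb C^n$ and holomorphic and nonvanishing near $0$. Fix $\omega$ such that the zeros of $f_1(z\omega),f_2(z\omega)$ agree, with multiplicities, up to finitely many points. Let $\alpha_1,\dots,\alpha_{N(\omega)}$ be the points with $m_j:=\operatorname{ord}_{\alpha_j}f_1(\cdot\,\omega)-\operatorname{ord}_{\alpha_j}f_2(\cdot\,\omega)\neq0$. They are nonzero because $f_1(0)f_2(0)\ne0$. The functions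
$$f_1(z\omega)\prod_{m_j<0}(1-z/\alpha_j)^{-m_j}\quad\text{and}\quad f_2(z\omega)\prod_{m_j>0}(1-z/\alpha_j)^{m_j}$$
are entire of order $\le1$, nonzero at $0$, and have the same zeros with multiplicities. By Lemma 1(a),
$$\Phi(z\omega)=e^{c_0+cz}\prod_{j=1}^{N(\omega)}(1-z/\alpha_j)^{m_j}, \tag{3}$$
where everything on the right depends on $\omega$. Put $z=iy$, take $\frac1y\log|\cdot|$, and use (2): $h_{\Omega_1}(\omega)-h_{\Omega_2}(\omega)=\operatorname{Re}(ic(\omega))$. So we ask whether $c(\omega)$ is linear in $\omega$.

The function $\Phi$ lives on $\mathbb C^n$, and this connects the lines. Let $E=\sum_k\zeta_k\partial_{\zeta_k}$ be the Euler field and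
$$\Psi=\frac{E\Phi}{\Phi},$$
a meromorphic function on $\mathbb C^n$, holomorphic near $0$. Write $\Psi=\sum_{k\ge1}a_k$ near $0$ with $a_k$ a homogeneous *polynomial* of degree $k$; there is no constant term because $E\Phi$ vanishes at $0$. Since $(E\Phi)(z\omega)=z\frac{d}{dz}\Phi(z\omega)$, formula (3) with $s_j=1/\alpha_j$ gives, for small $z$,
$$\sum_{k\ge1}a_k(\omega)z^k=\Psi(z\omega)=z\frac{d}{dz}\log\Phi(z\omega)=cz-\sum_jm_j\frac{s_jz}{1-s_jz}.$$
Comparing coefficients,
$$a_1(\omega)=c-\sum_jm_js_j,\qquad a_k(\omega)=-\sum_jm_js_j^k\quad(k\ge2). \tag{4}$$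
If there are no exceptional points, then $c(\omega)=a_1(\omega)$ is linear and we are done. In general
$$c(\omega)=a_1(\omega)+\sum_jm_j/\alpha_j(\omega),$$
and here the second attempt stops. Nothing says how the exceptional points depend on $\omega$. Even their number $N(\omega)$ is finite for each $\omega$ with no uniformity, and no continuity is available.

**How (4) gets past this.** The second half of (4) says that for $k\ge2$ the weighted power sums $\sum_jm_js_j^k$ of the unknown points are *polynomials in $\omega$*. A sequence of power sums of at most $N$ numbers satisfies a linear recurrence of length $N+1$. The existence of such a recurrence forces certain determinants in the $a_k$ to vanish, and these determinants are polynomials in $\omega$. So if the recurrence exists for enough $\omega$, the determinants vanish identically, and a recurrence holds over the field of rational functions. This makes $\Psi$ a rational function on $\mathbb C^n$. Then the components along which $f_1,f_2$ have different orders are algebraic. These are exactly the components that the first attempt could not exclude, and they turn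 out to be harmless: polynomial factors are invisible to the limit (2).

A small model: let $\ell$ be a linear form, $q=\sum_k\zeta_k^2$ and $\Phi=e^\ell(1-q)$. Then $\Psi=\ell-\frac{2q}{1-q}=\ell-2\sum_{k\ge1}q^k$. So $a_1=\ell$, $a_{2k}=-2q^k$, $a_{2k+1}=0$ for $k\ge1$, and $a_{k+2}-q\,a_k=0$ for $k\ge2$: a recurrence with polynomial coefficients. For $|\omega|=1$ the exceptional points are $\pm1$, and (4) reads $a_k(\omega)=-(1+(-1)^k)$. The recurrence for $a_k$ starts only at $k\ge2$, because $a_1$ contains the exponential.

## 4. Irreducible polynomials as hypersurfaces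

To recognize components as algebraic we need one fact relating irreducible polynomials and irreducible analytic sets.

**Lemma 7.** Let $g\in\mathbb C[\zeta_1,\dots,\zeta_n]$ be an irreducible polynomial. Then $\{g=0\}$ is an irreducible analytic set of dimension $n-1$, and $g$ vanishes to order $1$ along it.

**Proof.** After a linear change of coordinates and multiplication by a constant, $g$ is monic in $\zeta_n$ of degree $d\ge1$, with coefficients polynomial in $\zeta'=(\zeta_1,\dots,\zeta_{n-1})$. By Gauss's lemma $g$ is irreducible over the field $\mathbb C(\zeta')$, which has characteristic $0$, so its discriminant $D(\zeta')$ is not identically $0$. Put $Y=\{D\neq0\}\subset\mathbb C^{n-1}$. It is connected and dense. By the implicit function theorem, $W=\{g=0\}\cap\{D(\zeta')\ne0\}$ is a $d$-sheeted holomorphic covering of $Y$, and $\partial g/\partial\zeta_n\ne0$ on $W$.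

**Step 1: $W$ is connected.** This is where irreducibility of the polynomial enters. If $W$ is not connected, there is a nonempty open and closed $W'\subsetneq W$, which is a covering of the connected set $Y$ with $e$ sheets, $0<e<d$. The polynomial $\prod_{(\zeta',\tau)\in W'}(\zeta_n-\tau)$ in $\zeta_n$ has coefficients holomorphic on $Y$. The roots of $g(\zeta',\cdot)$ are bounded by $C(1+|\zeta'|)^C$. So these coefficients are locally bounded, extend to $\mathbb C^{n-1}$ by Riemann's theorem, and have polynomial growth; hence they are polynomials. The same holds for $W\setminus W'$. The product of the two polynomials is $g$ over $Y$, hence everywhere. Both have positive degree in $\zeta_n$, contradicting irreducibility.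

**Step 2: passage from $W$ to $\{g=0\}$.** The set $W$ is dense in $\{g=0\}$: given $(\zeta_0',\tau_0)$ with $g=0$, choose points of $Y$ tending to $\zeta_0'$; by continuity of roots, some root over them tends to $\tau_0$. Let $\{g=0\}=X_1\cup X_2$ with $X_i$ analytic. The closed sets $X_1\cap W$, $X_2\cap W$ cover $W$, so one of them, $X_i\cap W$, has an interior point in the connected manifold $W$. By the identity theorem $X_i\supset W$, so $X_i\supset\overline W\supset\{g=0\}$. Hence $\{g=0\}$ is irreducible. Its dimension is $n-1$, and since $dg\ne0$ on $W$, the order of $g$ along it is $1$. $\square$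

## 5. Finitely many exceptions per line give a rational logarithmic derivative

We need to say what "enough $\omega$" means.

**Definition (thin).** A set $U\subset S^{n-1}$ is thin if $U\subset\bigcup_{N=0}^\infty\{p_N=0\}$ for countably many nonzero homogeneous polynomials $p_N$ on $\mathbb R^n$ with complex coefficients.

For $n=2$ a nonzero homogeneous polynomial vanishes at only finitely many points of $S^1$, and each $\omega\in S^1$ is a zero of $\omega_2x_1-\omega_1x_2$. So the thin subsets of $S^1$ are exactly the countable ones.

In any dimension, $\{p_N=0\}$ lies in the zero set of the real or of the imaginary part of $p_N$, at least one of which is a nonzero homogeneous real polynomial $r$. The zero set of $r$ is null in $\mathbb R^n$. It is a cone, so by polar coordinates $\{r=0\}\cap S^{n-1}$ is null in $S^{n-1}$. It is closed, and a closed null set is nowhere dense. So a thin set is null and of first category. Hence a set of second category, or of positive outer measure, is not thin. In particular $S^{n-1}$ is not thin.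

**Proposition 5.** Let $\Omega_1,\Omega_2$ be bounded measurable sets of positive measure, $f_j=\tilde\chi_{\Omega_j}$. Let $U\subset S^{n-1}$ be not thin, and suppose that for each $\omega\in U$ the entire functions $z\mapsto f_1(z\omega)$ and $z\mapsto f_2(z\omega)$ have the same zeros with the same multiplicities up to finitely many exceptional points. Then there is $a\in\mathbb R^n$ with $h_{\Omega_1}(\omega)=h_{\Omega_2}(\omega)+\langle a,\omega\rangle$ for all $\omega\in S^{n-1}$.

**Proof.** We use $\Phi=f_1/f_2$, $E$, $\Psi=E\Phi/\Phi=\sum_{k\ge1}a_k$ from Section 3. The derivation of (3) and (4) there used only the present hypothesis on the zeros, so (4) holds for every $\omega\in U$.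

**Step 1: a uniform number of exceptional points.** We want one $N$ that serves enough directions. Let $U_N=\{\omega\in U:N(\omega)\le N\}$, so $U=\bigcup_{N\ge0}U_N$. If for every $N$ some nonzero homogeneous polynomial $p_N$ vanished on $U_N$, then $U\subset\bigcup_N\{p_N=0\}$ would be thin. So we can fix $N$ such that *no nonzero homogeneous polynomial vanishes on $U_N$*.

**Step 2: a recurrence over the rational functions.** We turn the pointwise recurrences into one with polynomial coefficients. Let $\omega\in U_N$ and write
$$X^{N-N(\omega)}\prod_{j=1}^{N(\omega)}(X-s_j)=\sum_{j=0}^Ne_jX^j,\qquad e_N=1 .$$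
By (4), for $k\ge2$,
$$\sum_{j=0}^Ne_ja_{k+j}(\omega)=-\sum_im_is_i^k\sum_{j=0}^Ne_js_i^j=0 .$$
So the $N+1$ columns of the infinite matrix $(a_{i+j}(\omega))_{i\ge2,\,0\le j\le N}$ are linearly dependent, and all its $(N+1)\times(N+1)$ minors vanish. For rows $i_0<\dots<i_N$ consider
$$\det\bigl(a_{i_r+j}(\zeta)\bigr)_{0\le r,j\le N}.$$
Each term of the determinant is a product of homogeneous polynomials whose degrees sum to $\sum_ri_r+\sum_jj$. So the minor is a homogeneous polynomial, and it vanishes on $U_N$. By the choice of $N$ it vanishes identically.

Let $K=\mathbb C(\zeta_1,\dots,\zeta_n)$. Any $N+1$ rows of the matrix $(a_{i+j})_{i\ge2,0\le j\le N}$ are linearly dependent over $K$. So the rows span a subspace of $K^{N+1}$ of dimension $\le N$, and some nonzero vector of $K^{N+1}$ annihilates all of them. Clearing denominators, we get $q_0,\dots,q_N\in\mathbb C[\zeta]$, not all zero, with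
$$\sum_{j=0}^Nq_ja_{k+j}=0\qquad(k\ge2). \tag{5}$$

**Step 3: $\Psi$ is rational.** We sum the series using (5). Put $Q(z,\zeta)=\sum_{j=0}^Nq_j(\zeta)z^{N-j}$, a nonzero polynomial, and $a_k=0$ for $k\le0$. For $\zeta$ near $0$ and $|z|\le1$ we have $\Psi(z\zeta)=\sum_ka_k(\zeta)z^k$, so
$$Q(z,\zeta)\Psi(z\zeta)=\sum_{m\ge0}z^m\sum_{j=0}^Nq_j(\zeta)\,a_{m-N+j}(\zeta).$$
The terms with $m\ge N+2$ vanish by (5) with $k=m-N\ge2$. So the right side is a polynomial in $(z,\zeta)$. Choose $z_0\in(0,1)$ with $Q(z_0,\cdot)\not\equiv0$; all but finitely many $z_0$ qualify. Then $\Psi(z_0\zeta)$ agrees near $0$ with a rational function of $\zeta$, so $\Psi$ is rational near $0$. By the identity theorem for meromorphic functions, $\Psi=P/Q_0$ on $\mathbb C^n$ with coprime polynomials $P,Q_0$.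

**Step 4: components along which the orders differ lie in $\{Q_0=0\}$.** This converts rationality of $\Psi$ into information on $f_1,f_2$. Let $Z=\{f_1f_2=0\}$, and let $V$ be an irreducible component of $Z$ with $m_V:=\operatorname{ord}_Vf_1-\operatorname{ord}_Vf_2\neq0$. We claim that $V\subset\{Q_0=0\}$.

Suppose not. Then $V\cap\{Q_0=0\}$ is a proper analytic subset of the irreducible set $V$, hence nowhere dense in $V$. The points of $V$ that are singular on $V$ or lie on another component of $Z$ also form a nowhere dense analytic subset of $V$. So there is $p\in V$ with $Q_0(p)\ne0$ that is a regular point of $Z$ and lies on no other component. Take $u$ as in Lemma 2(a). The lemma gives $\Phi=u^{m_V}v$ near $p$ with $v$ holomorphic and zero-free, so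
$$\Psi=m_V\frac{Eu}{u}+\frac{Ev}{v}.$$
Near $p$, $\Psi=P/Q_0$ is holomorphic because $Q_0(p)\neq0$, and $Ev/v$ is holomorphic. Since $m_V\ne0$, also $Eu/u$ is holomorphic, so $Eu=0$ on $V$ near $p$. Thus the holomorphic vector field $E$ is tangent to the submanifold $V$ near $p$, and its integral curve $t\mapsto e^tp$ through $p$ stays in $V$ for small $t\in\mathbb C$. The values $e^t$ fill a neighborhood of $1$, so $z\mapsto(f_1f_2)(zp)$ vanishes near $z=1$. Being entire, it vanishes identically, and at $z=0$ this contradicts $f_1(0)f_2(0)\ne0$. The claim is proved.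

**Step 5: the orders differ only along finitely many algebraic hypersurfaces.** We now write $\Phi$ as rational times exponential. The set $\{Q_0=0\}$ is the union of $\{g=0\}$ over the finitely many irreducible factors $g$ of $Q_0$ (there are none if $Q_0$ is constant). A component $V$ as in Step 4 is irreducible, so $V\subset\{g=0\}$ for one of these $g$. By Lemma 7, $\{g=0\}$ is irreducible of the same dimension $n-1$. A proper analytic subset would have smaller dimension, so $V=\{g=0\}$; also $\operatorname{ord}_Vg=1$. Let $V_i=\{g_i=0\}$ be all these components, finitely many, and $m_i=m_{V_i}$. Since $0\notin Z$, $g_i(0)\neq0$. Put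
$$g_-=\prod_{m_i<0}g_i^{-m_i},\qquad g_+=\prod_{m_i>0}g_i^{m_i}.$$
Then $f_1g_-$ and $f_2g_+$ have the same divisor. Along $V_i$ with $m_i<0$ the orders are $\operatorname{ord}_{V_i}f_1-m_i=\operatorname{ord}_{V_i}f_2$ and $\operatorname{ord}_{V_i}f_2$. Along $V_i$ with $m_i>0$ they are $\operatorname{ord}_{V_i}f_1$ and $\operatorname{ord}_{V_i}f_2+m_i=\operatorname{ord}_{V_i}f_1$. Along any other irreducible hypersurface all $g_i$ have order $0$ and $f_1,f_2$ have equal orders. By Lemma 2(b),
$$f_1g_-=f_2g_+e^G,\qquad G\text{ entire},\quad g_-(0)g_+(0)\ne0. \tag{6}$$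

**Step 6: $G$ is affine.** By (1), both $f_1g_-$ and $f_2g_+$ satisfy the growth bound of Lemma 1(b), and they are nonzero at $0$. So $G(\zeta)=c_0-i\langle b,\zeta\rangle$ with $b\in\mathbb C^n$.

**Step 7: growth.** We read off the support functions. Let $\omega\in S^{n-1}$ and $y>0$. The functions $g_\pm(iy\omega)$ are polynomials in $y$, nonzero at $y=0$, so $\frac1y\log|g_\pm(iy\omega)|\to0$ as $y\to+\infty$. Also $\operatorname{Re}(-i\langle b,iy\omega\rangle)=y\langle\operatorname{Re}b,\omega\rangle$. Taking $\frac1y\log|\cdot|$ in (6) at $\zeta=iy\omega$ and letting $y\to+\infty$, we get from (2)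
$$h_{\Omega_1}(\omega)=h_{\Omega_2}(\omega)+\langle\operatorname{Re}b,\omega\rangle .\qquad\square$$

The conclusion holds for *all* $\omega\in S^{n-1}$, although the hypothesis concerns only $\omega\in U$: identity (6) is an identity on $\mathbb C^n$.

## 6. Zeros along a nondegenerate direction are eventually simple

It remains to prove the statement previewed in Section 3. We prove it for one direction at a time and note what it needs.

**Definition (nondegenerate direction).** Let $\Omega$ be a bounded open convex set with $C^\infty$ boundary. A direction $\omega\in S^{n-1}$ is nondegenerate for $\Omega$ if the second fundamental form of $\partial\Omega$ is positive definite at every boundary point whose outer normal is $\omega$ or $-\omega$.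

For a strictly convex domain every direction is nondegenerate. For $\Omega=\{x_1^4+x_2^4<1\}\subset\mathbb R^2$, the curvature of $\partial\Omega$ is, with $F=x_1^4+x_2^4$, a positive multiple of $F_{11}F_2^2-2F_{12}F_1F_2+F_{22}F_1^2=192\,x_1^2x_2^2(x_1^4+x_2^4)$. It vanishes exactly at the four points on the axes, where the normals are $\pm e_1,\pm e_2$. So these four directions are degenerate and all others are nondegenerate.

**Proposition 6.** If $\omega$ is nondegenerate for $\Omega$, then all but finitely many zeros of $\varphi(z)=\tilde\chi_\Omega(z\omega)$ are simple.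

The plan is to make precise the picture for the ball in $\mathbb R^3$, where $z^2\varphi(z)=4\pi\bigl(\frac{\sin z}z-\cos z\bigr)$ is $-2\pi(e^{iz}+e^{-iz})$ plus a small error in horizontal strips. In general the main term is a sum of two exponentials, one for each of the two boundary points with normals $\pm\omega$. Such a sum has only simple zeros, and this survives small errors. The estimate we need is the following.

**Lemma 8.** Let $\mu>0$, $T>0$, let $b\in C^\infty([0,\infty))$ vanish for $t\ge T$, and put $I_b(w)=\int_0^\infty t^\mu b(t)e^{iwt}dt$ for $w\in\mathbb C$. Then: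

(a) $|I_b(w)|\le C|w|^{-\mu-1}\max(1,e^{-T\operatorname{Im}w})$ for $|w|\ge1$.

(b) For each $C_1\ge0$: $I_b(w)=\Gamma(\mu+1)b(0)(-iw)^{-\mu-1}+O(|w|^{-\mu-2})$ (principal branch), uniformly for $\operatorname{Im}w\ge-C_1$, $|w|\ge2C_1+1$.

**Proof of (a).** Separate the singular endpoint $t=0$ at the scale $1/|w|$. Let $\psi\in C^\infty(\mathbb R)$, $0\le\psi\le1$, $\psi=1$ for $t\le1$, $\psi=0$ for $t\ge2$, and split the integral by $1=\psi(|w|t)+(1-\psi(|w|t))$.

In the first part $t\le2/|w|$, so $|e^{iwt}|\le e^2$, and the integral is at most $\sup|b|\,e^2\int_0^{2/|w|}t^\mu dt\le C|w|^{-\mu-1}$.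

In the second part, integrate by parts $M>\mu+1$ times. There are no boundary terms, because the amplitude $t^\mu b(t)(1-\psi(|w|t))$ vanishes for $t\le1/|w|$ and for $t\ge T$. We claim
$$\bigl|\partial_t^M[t^\mu b(t)(1-\psi(|w|t))]\bigr|\le Ct^{\mu-M}\qquad(1/|w|\le t\le T).$$
Indeed the $k$-th derivative of $t^\mu b$ is $O(t^{\mu-k})$ on $(0,T]$. The $k$-th derivative of $\psi(|w|t)$, $k\ge1$, is $O(|w|^k)$ and supported where $|w|\le2/t$, so it is $O(t^{-k})$. The Leibniz rule gives the claim. On $[0,T]$ we have $|e^{iwt}|\le\max(1,e^{-T\operatorname{Im}w})$. Since $M>\mu+1$, $\int_{1/|w|}^\infty t^{\mu-M}dt=C|w|^{M-\mu-1}$. So the second part is at most $|w|^{-M}\max(1,e^{-T\operatorname{Im}w})\cdot C|w|^{M-\mu-1}$, which is the asserted bound.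

**Proof of (b) for $C_1=0$.** Isolate the value $b(0)$. Let $\chi$ be smooth on $[0,\infty)$, $\chi=1$ on $[0,1]$, $\chi=0$ for $t\ge2$. Since $b-b(0)\chi$ vanishes at $0$, we can write $b=b(0)\chi+tb_1$ with $b_1\in C^\infty([0,\infty))$ of compact support. The term $tb_1$ contributes $\int t^{\mu+1}b_1e^{iwt}dt=O(|w|^{-\mu-2})$ by (a) with $\mu+1$ in place of $\mu$, as $\operatorname{Im}w\ge0$. For the term $b(0)\chi$ let first $\operatorname{Im}w>0$. Then
$$\int_0^\infty t^\mu\chi e^{iwt}dt=\int_0^\infty t^\mu e^{iwt}dt-\int_0^\infty t^\mu(1-\chi)e^{iwt}dt,\qquad\int_0^\infty t^\mu e^{iwt}dt=\Gamma(\mu+1)(-iw)^{-\mu-1}.$$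
Integrate the last integral of the difference by parts $M\ge\mu+2$ times. The boundary terms vanish at $0$ since $1-\chi=0$ near $0$, and at $\infty$ by exponential decay. The derivative $\partial^M(t^\mu(1-\chi))$ vanishes for $t\le1$ and is $O(t^{\mu-M})$, hence integrable on $[1,\infty)$. So that integral is $O(|w|^{-M})=O(|w|^{-\mu-2})$, uniformly for $\operatorname{Im}w>0$, $|w|\ge1$. The case $\operatorname{Im}w=0$ follows by continuity, since there $-iw$ is a nonzero imaginary number and the principal branch is continuous at it.

**Proof of (b) for general $C_1$.** Shift to the previous case. Put $\hat w=w+iC_1$ and $\hat b(t)=b(t)e^{C_1t}$. Then $I_b(w)=\int_0^\infty t^\mu\hat b(t)e^{i\hat wt}dt$, $\hat b(0)=b(0)$, $\operatorname{Im}\hat w\ge0$, and $|\hat w|\ge|w|-C_1\ge\max(1,|w|/2)$. So the case $C_1=0$ applies to $\hat b,\hat w$ and gives $\Gamma(\mu+1)b(0)(-i\hat w)^{-\mu-1}+O(|w|^{-\mu-2})$. It remains to see that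
$$(-i\hat w)^{-\mu-1}-(-iw)^{-\mu-1}=O(|w|^{-\mu-2}).$$
Consider the horizontal segment from $-iw$ to $-i\hat w=-iw+C_1$. It could meet the cut $(-\infty,0]$ only if $-iw$ is real. In that case $-iw=\operatorname{Im}w\ge-C_1$, and $|w|>2C_1$ forces $-iw>0$, so the segment does not meet the cut. On the segment the modulus is at least $|w|-C_1\ge|w|/2$. Integrating $\frac{d}{du}u^{-\mu-1}=-(\mu+1)u^{-\mu-2}$ along the segment, of length $C_1$, gives the bound. $\square$

**Proof of Proposition 6.** Put $\beta=h_\Omega(\omega)$, $\alpha=-h_\Omega(-\omega)$, $\nu=\frac{n-1}2>0$, and let $A(p)$ be the $(n-1)$-volume of the slice $\Omega\cap\{\langle x,\omega\rangle=p\}$. By Fubini, $\varphi(z)=\int_\alpha^\beta A(p)e^{-izp}dp$.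

**Step 1: $A$ is $C^\infty$ on $(\alpha,\beta)$.** Interior singularities of $A$ would create further terms in the asymptotics of $\varphi$, so we exclude them. Fix $p_0\in(\alpha,\beta)$ and $o\in\Omega$ with $\langle o,\omega\rangle=p_0$. For $p$ near $p_0$ the point $o_p=o+(p-p_0)\omega$ lies in $\Omega$ and in the slice at level $p$. For a unit vector $\theta\perp\omega$ let $\rho(p,\theta)>0$ be the unique number with $x=o_p+\rho\theta\in\partial\Omega$; it is unique because $\Omega$ is convex and $o_p$ is interior. If $\mathbf n$ is the outer normal at $x$, then $\langle\mathbf n,o_p-x\rangle<0$ because $o_p$ is interior. As $o_p-x=-\rho\theta$, this says $\langle\mathbf n,\theta\rangle>0$. So the ray crosses $\partial\Omega$ transversally, and by the implicit function theorem together with uniqueness $\rho$ is smooth in $(p,\theta)$. Hence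
$$A(p)=\frac1{n-1}\int_{S^{n-2}}\rho(p,\theta)^{n-1}d\theta$$
is smooth near $p_0$ (for $n=2$ this is the sum of $\rho(p,\theta)$ over two points).

**Step 2: behavior of $A$ at the endpoints.** Here the curvature is used: we show that $A(\beta-t)=t^\nu\tilde b_+(t)$ and $A(\alpha+t)=t^\nu\tilde b_-(t)$ for small $t>0$, with $\tilde b_\pm$ smooth on $[0,\epsilon)$ and $\tilde b_\pm(0)>0$.

Let $x_+\in\partial\Omega$ have outer normal $\omega$. Near $x_+$, with coordinate $y\in\omega^\perp\cong\mathbb R^{n-1}$ centered at $x_+$, $\Omega$ is $\{\langle x,\omega\rangle<\beta-q(y)\}$, where $q$ is smooth, $q(0)=0$, $\nabla q(0)=0$, and $\operatorname{Hess}q(0)>0$ because $\omega$ is nondegenerate. So $x_+$ is an isolated point of the convex set $\overline\Omega\cap\{\langle x,\omega\rangle=\beta\}$, hence its only point. The compact sets $\overline\Omega\cap\{\langle x,\omega\rangle\ge\beta-t\}$ decrease to $\{x_+\}$ as $t\downarrow0$. So for small $t>0$ the slice at level $\beta-t$ lies near $x_+$, and $A(\beta-t)=|\{q<t\}|$ with $y$ near $0$. By the Morse lemma $q=|u|^2$ in suitable coordinates $u$. Let $J(u)>0$ be the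 absolute Jacobian of $y$ with respect to $u$. Substituting $u=\sqrt t\,v$,
$$A(\beta-t)=\int_{|u|<\sqrt t}J(u)\,du=t^\nu B(\sqrt t),\qquad B(s)=\int_{|v|<1}J(sv)\,dv .$$
$B$ is smooth near $s=0$, and even, as $v\mapsto-v$ shows. By Whitney's theorem on even functions, $B(s)=\tilde b_+(s^2)$ with $\tilde b_+$ smooth on $[0,\epsilon)$, and $\tilde b_+(0)=B(0)>0$. The endpoint $\alpha$ is treated in the same way with $-\omega$ in place of $\omega$.

For the ball in $\mathbb R^3$: $\nu=1$ and $A(1-t)=\pi(2t-t^2)=t\cdot\pi(2-t)$.

**Step 3: splitting $\varphi$ into two endpoint integrals.** Let $\delta=(\beta-\alpha)/4$ and $T=\beta-\alpha-\delta$. Choose $\theta_+\in C^\infty(\mathbb R)$ with $\theta_+=0$ for $p\le\alpha+\delta$ and $\theta_+=1$ for $p\ge\beta-\delta$, and put $\theta_-=1-\theta_+$. For $0<t<T$ set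
$$b_+(t)=t^{-\nu}(\theta_+A)(\beta-t),\qquad b_-(t)=t^{-\nu}(\theta_-A)(\alpha+t).$$
Near $t=0$ these equal $\tilde b_\pm$ by Step 2. For $t>0$ they are smooth by Step 1, and since $\theta_+=0$ for $\beta-t\le\alpha+\delta$ and $\theta_-=0$ for $\alpha+t\ge\beta-\delta$, they extend by $0$ to $t\ge T$. So $b_\pm\in C^\infty([0,\infty))$ vanish for $t\ge T$, and $b_\pm(0)>0$. With $I_b$ as in Lemma 8 for $\mu=\nu$, the substitutions $p=\beta-t$ and $p=\alpha+t$ give
$$\varphi(z)=e^{-i\beta z}I_{b_+}(z)+e^{-i\alpha z}I_{b_-}(-z). \tag{7}$$

**Step 4: no zeros far from the real axis.** Off a strip one of the two terms dominates. Let $y=\operatorname{Im}z\ge0$. By Lemma 8(b) with $C_1=0$ and $b_+(0)\ne0$, there are $c>0$ and $R_0$ with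
$$|e^{-i\beta z}I_{b_+}(z)|\ge c|z|^{-\nu-1}e^{\beta y}\qquad(|z|\ge R_0).$$
By Lemma 8(a) at $w=-z$, where $\operatorname{Im}w=-y\le0$, and since $\alpha+T=\beta-\delta$,
$$|e^{-i\alpha z}I_{b_-}(-z)|\le C|z|^{-\nu-1}e^{(\alpha+T)y}=C|z|^{-\nu-1}e^{(\beta-\delta)y}.$$
So $\varphi(z)\ne0$ if $|z|\ge R_0$ and $y\ge C_0$, where $C_0$ is chosen with $Ce^{-\delta C_0}<c$.

For $y\le0$ the roles are exchanged: $|e^{-i\alpha z}I_{b_-}(-z)|\ge c|z|^{-\nu-1}e^{\alpha y}$. Since $\beta-T=\alpha+\delta$,
$$|e^{-i\beta z}I_{b_+}(z)|\le C|z|^{-\nu-1}e^{(\beta-T)y}=C|z|^{-\nu-1}e^{\alpha y}e^{-\delta|y|}.$$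
After enlarging $R_0$ and $C_0$, $\varphi(z)\ne0$ whenever $|z|\ge R_0$ and $|\operatorname{Im}z|\ge C_0$.

**Step 5: asymptotics in the strip.** Let $\operatorname{Re}z>\rho$ with $\rho>0$ large, and $|\operatorname{Im}z|<C_0+1$. Apply Lemma 8(b) with $C_1=C_0+1$ to both terms of (7). For $\operatorname{Re}z>0$ and principal branches,
$$(-iz)^{-\nu-1}=e^{i\pi(\nu+1)/2}z^{-\nu-1},\qquad(iz)^{-\nu-1}=e^{-i\pi(\nu+1)/2}z^{-\nu-1},$$
because $\arg(\mp iz)=\arg z\mp\frac\pi2\in(-\pi,\pi)$. The functions $e^{-i\beta z},e^{-i\alpha z}$ are bounded in the strip. Hence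
$$F(z):=z^{\nu+1}\varphi(z)=c_+e^{-i\beta z}+c_-e^{-i\alpha z}+\mathcal E(z),\qquad|\mathcal E(z)|\le C/|z|, \tag{8}$$
with $c_\pm=\Gamma(\nu+1)b_\pm(0)e^{\pm i\pi(\nu+1)/2}\ne0$. For the ball in $\mathbb R^3$ this gives $c_\pm=-2\pi$, in agreement with the formula quoted at the start of this section. The function $\mathcal E$ is holomorphic, so Cauchy's estimate on discs of radius $\frac12$ gives $\mathcal E'(z)=O(1/|z|)$ for $|\operatorname{Im}z|\le C_0$, $\operatorname{Re}z>\rho+1$.

**Step 6: simplicity.** We eliminate one exponential. At a zero of $\varphi$ of multiplicity $\ge2$ in $|\operatorname{Im}z|\le C_0$, $\operatorname{Re}z>\rho+1$, both $F$ and $F'$ vanish, so by (8)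
$$0=F'+i\alpha F=-i(\beta-\alpha)c_+e^{-i\beta z}+\mathcal E'+i\alpha\mathcal E .$$
Since $|e^{-i\beta z}|\ge e^{-|\beta|C_0}$, this gives $(\beta-\alpha)|c_+|e^{-|\beta|C_0}\le C'/|z|$, which is impossible for large $|z|$. Since $A$ is real, $\varphi(-\bar z)=\overline{\varphi(z)}$, so zeros and their multiplicities are symmetric under $z\mapsto-\bar z$ and the same holds for $\operatorname{Re}z\to-\infty$. Together with Step 4: there is $R$ such that all zeros with $|z|>R$ are simple. Since $\varphi(0)=|\Omega|\ne0$, there are only finitely many zeros with $|z|\le R$. $\square$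

**Proof of Theorem 4.** Let $\Omega_1,\Omega_2$ be strictly convex with $\mathcal N(\Omega_1)=\mathcal N(\Omega_2)$. For every $\omega\in S^{n-1}$ the functions $f_1(z\omega)$ and $f_2(z\omega)$ have the same zero sets. By Proposition 6, all but finitely many zeros are simple for both. So their zeros with multiplicities agree up to finitely many points. Since $S^{n-1}$ is not thin, Proposition 5 with $U=S^{n-1}$ gives $a'\in\mathbb R^n$ with $h_{\Omega_1}=h_{\Omega_2}+\langle a',\cdot\rangle$ on $S^{n-1}$. A compact convex set is determined by its support function, so $\overline{\Omega_1}=\overline{\Omega_2}+a'$. A bounded open convex set is the interior of its closure, so $\Omega_1=\Omega_2+a'$, that is, $\Omega_2=\Omega_1+a$ with $a=-a'$. $\blacksquare$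

## 7. Fewer directions, finitely many discrepancies, and hyperplanes

The proof used much less than equality of the null varieties: only their traces on lines $\mathbb C\omega$, for $\omega$ in a set that is not thin, and only up to finitely many points on each line. Curvature entered through nondegenerate directions only.

**Theorem 9.** Let $\Omega_1,\Omega_2\subset\mathbb R^n$ be bounded open convex sets with $C^\infty$ boundary, with no curvature assumption. Let $U\subset S^{n-1}$ be of second category or of positive outer measure. Suppose that for each $\omega\in U$ the sets $\{z\in\mathbb C:z\omega\in\mathcal N(\Omega_j)\}$, $j=1,2$, differ by at most finitely many points. Then $\Omega_2=\Omega_1+a$ for some $a\in\mathbb R^n$. If both domains are strictly convex, it is enough that $U$ is not thin. On the other hand, for every $U$ contained in a proper linear subspace the corresponding statement is false, even for strictly convex domains.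

Recall that a set is of second category if it is not a countable union of nowhere dense sets.

**Step 1: most directions are nondegenerate.** The Gauss map $\partial\Omega_j\to S^{n-1}$, sending a point to its outer normal, is smooth. Its differential is the shape operator, which is positive semidefinite by convexity, so it is invertible exactly where it is positive definite. Hence $\omega$ is nondegenerate for $\Omega_j$ if and only if $\omega$ and $-\omega$ are regular values of the Gauss map. The critical points form a compact set, so the set of critical values is compact. By Sard's theorem it is null, and a closed null set is nowhere dense. Let $D$ be the set of directions nondegenerate for both domains. Its complement is a union of four closed null sets (for each $j$, the critical values and their negatives), so it is closed, null and nowhere dense.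

**Step 2: the positive part.** Removing a nowhere dense null set from $U$ changes neither second category nor positive outer measure. So $U\cap D$ is again of second category, respectively of positive outer measure, hence not thin. In the strictly convex case $D=S^{n-1}$, and $U\cap D=U$ is not thin by hypothesis. For $\omega\in U\cap D$ the zero sets of $f_1(z\omega)$ and $f_2(z\omega)$ differ by at most finitely many points, and by Proposition 6 all but finitely many zeros of each function are simple. So the zeros with multiplicities agree up to finitely many points, and Proposition 5 applies with $U\cap D$ in place of $U$. It gives $h_{\Omega_1}=h_{\Omega_2}+\langle a',\cdot\rangle$ on all of $S^{n-1}$. As in the proof of Theorem 4, $\overline{\Omega_1}=\overline{\Omega_2}+a'$, so $\Omega_1=\Omega_2+a'$ and $\Omega_2=\Omega_1+a$ with $a=-a'$.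

**Step 3: failure on a proper subspace.** We exhibit two strictly convex domains that no direction in the subspace can tell apart. A proper linear subspace lies in a hyperplane, so let $U\subset e^\perp$ with $|e|=1$. Let $\mathbb B$ be the unit ball of $\mathbb R^n$, $e'\perp e$ a unit vector, $Lx=x+\langle x,e'\rangle e$, and $\Omega=L\mathbb B$. The map $x\mapsto\langle x,e'\rangle e$ has square zero, since $\langle e,e'\rangle=0$, so $\det L=1$. If $\langle e,\zeta\rangle=0$, then $\langle Lx,\zeta\rangle=\langle x,\zeta\rangle+\langle x,e'\rangle\langle e,\zeta\rangle=\langle x,\zeta\rangle$, and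
$$\tilde\chi_\Omega(\zeta)=\int_{\mathbb B}e^{-i\langle Lx,\zeta\rangle}dx=\tilde\chi_{\mathbb B}(\zeta).$$
In particular this holds for $\zeta=z\omega$ with $\omega\in U$, $z\in\mathbb C$. So the null varieties of $\mathbb B$ and of the ellipsoid $\Omega$, both strictly convex domains, agree on $\mathbb C\omega$ for all $\omega\in U$. But $\Omega$ is not a translate of $\mathbb B$. Since $\Omega=-\Omega$, such a translate would be centered at $0$, so it would be $\mathbb B$ itself. Yet $\overline\Omega$ contains $Le'=e'+e$, which has length $\sqrt2$. $\blacksquare$
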